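# Transitive Euclidean extensions of hyperbolic basic sets

## 1. Two theorems on extensions by $K\ltimes\mathbb R^n$

Let $f:X\to X$ be the restriction of a smooth diffeomorphism to a hyperbolic basic set $X$, and assume that $X$ is infinite, that is, not a single periodic orbit. Let $n\ge 2$, and let $K\subset SO(n)$ be a closed connected subgroup that acts irreducibly on $\mathbb R^n$. Put $G=K\ltimes\mathbb R^n$, with product $(A,b)(A',b')=(AA',b+Ab')$. The group $G$ acts on $\mathbb R^n$ by the isometries $(A,b)v=Av+b$, and $\pi:G\to K$ is the projection. A map $\beta:X\to G$ (a *cocycle*) defines the skew product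
$$f_\beta:X\times G\to X\times G,\qquad f_\beta(x,h)=(fx,\beta(x)h).$$
We write $\theta=\pi\beta:X\to K$, with its own skew product $f_\theta$ on $X\times K$. A map is *transitive* if it has a dense orbit. Two continuous cocycles are *cohomologous* if $\beta_1=(u\circ f)\,\beta_2\,u^{-1}$ for a continuous $u:X\to G$. We topologize the space $C^s(X,G)$ of $s$-Hölder cocycles through $G\subset GL(n+1,\mathbb R)$. We regard $K$ and $\mathbb R^n$ as subgroups of $G$.

**Theorem A.** Let $\beta\in C^s(X,G)$ with $0<s\le 1$. Then $f_\beta$ is transitive if and only if $f_\theta$ is transitive and $\beta$ is not cohomologous to a cocycle with values in a compact subgroup of $G$. Moreover, if $f_\theta$ is transitive and $f_\beta$ is not, then $\beta=(u\circ f)\,\theta\,u^{-1}$ with $u:X\to\mathbb R^n\subset G$ continuous.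

**Theorem B.** Assume also that $K$ is semisimple. For every $s\in(0,1]$ the set $\{\beta\in C^s(X,G): f_\beta\text{ is transitive}\}$ is open and dense in $C^s(X,G)$.

For $n\ge3$ the group $SO(n)$ is closed, connected, semisimple and irreducible on $\mathbb R^n$, so Theorem B applies to $SE(n)=SO(n)\ltimes\mathbb R^n$. This settles a case of Conjecture 1.1 of Melbourne, Niţică and Török in "Stable Transitivity Of Certain Noncompact Extensions Of Hyperbolic Systems". For a finite-dimensional connected Lie group $G$, the conjecture considers the $C^0$-small Hölder cocycles that are not cohomologous to a cocycle with values in a maximal sub-semigroup of $G$ with non-empty interior. It asserts that among these there is a Hölder open and dense set for which $f_\beta$ is transitive.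

The sub-semigroups meant are proper and closed. "$C^0$-small" means that the assertion holds in some $C^0$-neighbourhood $\mathcal U$ of the constant cocycle $e$. "Hölder open and dense" means that, for each $s\in(0,1)$, inside the set of admissible cocycles in $C^s(X,G)\cap\mathcal U$, the transitive ones contain a $C^s$-open and $C^s$-dense subset. It is known that for $n\ge2$ the group $SE(n)$ has no proper closed sub-semigroup with non-empty interior, so for $G=SE(n)$ the non-cohomology condition is automatic.

**Corollary C.** Conjecture 1.1 holds for $SE(n)$-extensions with $n\ge3$ odd, and indeed for all $n\ge3$. For every $C^0$-open $\mathcal U\ni e$ (even $\mathcal U=$ everything) and every $s\in(0,1)$, the set of $\beta\in C^s(X,SE(n))\cap\mathcal U$ with $f_\beta$ transitive is itself $C^s$-open and $C^s$-dense in $C^s(X,SE(n))\cap\mathcal U$.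

*Proof from Theorem B.* If $\mathcal U$ is $C^0$-open, then $C^s(X,SE(n))\cap\mathcal U$ is an open subset of $C^s(X,SE(n))$. An open dense subset of a space meets each open subset in a set that is open and dense in it. $\square$

No smallness is needed. Theorem A covers every $SE(n)$, $n\ge2$, and says that there are exactly two obstructions to transitivity: the rotation part may fail to be transitive, or there is a continuous field of points of $\mathbb R^n$ that the cocycle carries along.

## 2. Skew products, the obstruction, and pairs of isometries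

**Definition.** A *hyperbolic basic set* is a compact $f$-invariant set $X$ in a manifold with the following properties. The tangent bundle over $X$ splits $Df$-invariantly as $E^s\oplus E^u$, with $E^s$ uniformly contracted by iterates of $f$ and $E^u$ by iterates of $f^{-1}$. The set $X$ is locally maximal, that is, $X=\bigcap_{k\in\mathbb Z}f^k(U)$ for some open $U\supset X$. Finally, $f|_X$ is transitive.

A hyperbolic automorphism of a torus (with $X$ the whole torus) is an example, and so is Smale's horseshoe, where $f|_X$ is topologically conjugate to the shift on $\{0,1\}^{\mathbb Z}$. Periodic points are dense in $X$. Let $d$ be the Riemannian distance truncated at $1$; then $f^{\pm1}|_X$ are Lipschitz for $d$.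

*$X$ has no isolated points.* An isolated point would be periodic, since periodic points are dense. Its orbit would be finite, hence closed, and open, so a dense orbit would have to enter it and thus be equal to it. Then $X$ would be a single periodic orbit.

For $m\ge0$ put $\beta_m(x)=\beta(f^{m-1}x)\cdots\beta(fx)\beta(x)$ and $\beta_0=e$. Then $f_\beta^m(x,h)=(f^mx,\beta_m(x)h)$ and
$$\beta_{m+\ell}(x)=\beta_\ell(f^mx)\,\beta_m(x).$$

Dense orbits are awkward to handle directly, so we translate them into visits between open sets.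

**Lemma 1.** (a) Let $g$ be a homeomorphism of a metrizable space without isolated points that has a dense orbit (one- or two-sided). Then for all nonempty open $V,W$ there is $m\ge1$ with $g^mV\cap W\ne\emptyset$. (b) Let $g$ be a continuous self-map of a Polish space such that for all nonempty open $V,W$ there is $m\ge1$ with $g^mV\cap W\neq\emptyset$. Then $g$ has a dense forward orbit.

*Proof.* (a) The orbit meets $V$ and $W$, so for some $k\in\mathbb Z$ the open set $V_1=V\cap g^{-k}W$ is nonempty. Every nonempty open set is infinite, so the dense orbit visits $V_1$ at infinitely many times. Differences of these times give arbitrarily large $m$ with $g^mV_1\cap V_1\neq\emptyset$. If $y,g^my\in V_1$, then $y\in V$ and $g^{m+k}y\in W$; choose $m$ with $m+k\ge1$.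

(b) Let $(W_i)$ be a countable base of nonempty open sets. Each $\bigcup_{m\ge1}g^{-m}W_i$ is open, and dense by hypothesis. By Baire's theorem their intersection is nonempty, and each of its points has a dense forward orbit. $\square$

Lemma 1(a) applies to $f$ on $X$, and to $f_\theta$ on $X\times K$ and $f_\beta$ on $X\times G$ when these are transitive, because $X$ has no isolated points.

**Example 1 (the obstruction, by hand).** Let $c:X\to\mathbb R^n$ be continuous and $\beta(x)=(\theta(x),\,c(fx)-\theta(x)c(x))$, so that $\beta(x)c(x)=c(fx)$. If $h=(B,b)$, the translation part of $\beta(x)h$ is $\theta(x)b+c(fx)-\theta(x)c(x)$. Subtracting $c(fx)$ gives $\theta(x)(b-c(x))$. Hence $(x,(B,b))\mapsto|b-c(x)|$ is $f_\beta$-invariant, continuous and non-constant, and $f_\beta$ is not transitive. With $u(x)=(I,c(x))$ one has $\beta=(u\circ f)\theta u^{-1}$. Theorem A says that, once $f_\theta$ is transitive, this is the only way to fail.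

**Example 2 (two isometries).** Let $f|_X$ be conjugate to the shift on $\{0,1\}^{\mathbb Z}$. Fix $g_0,g_1\in G$ with rotation parts $A_0,A_1$, and let $\beta(x)=g_{x_0}$. The sets $\{x_0=0\}$ and $\{x_0=1\}$ are disjoint and compact, so $\beta$ is in $C^s(X,G)$ for all $s\le1$. Here $\beta_m(x)=g_{x_{m-1}}\cdots g_{x_0}$, so the values of $\beta_m$, $m\ge1$, form the semigroup $S^+$ of products of nonempty words in $g_0,g_1$. *We claim that $f_\beta$ is transitive if and only if $S^+$ is dense in $G$.*

If $f_\beta$ is transitive and $h\in G$, apply Lemma 1(a) to $X\times B$ and $X\times B'$ with $B,B'$ small neighbourhoods of $e,h$. Some $\beta_m(x)k$ with $k\in B$ lies in $B'$, so $S^+$ comes near $h$.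

Conversely, let $S^+$ be dense. Let $V$ contain all $(\tilde x,k)$ with $\tilde x_j=x_j$ for $|j|\le m$, and let $W$ contain all $(\tilde x,k'')$ with $\tilde x_j=x'_j$ for $|j|\le m$ and $k''$ near $k'$. Take $\tilde x$ with $\tilde x_j=x_j$ for $|j|\le m$, followed by a word $w$ of length $\ell$, followed by $x'_{-m}\dots x'_m$. For $N=2m+\ell+1$ we get $\beta_N(\tilde x)=Q\,g_w\,P$ with $P=g_{x_m}\cdots g_{x_0}$ and $Q=g_{x'_{-1}}\cdots g_{x'_{-m}}$. Choosing $w$ with $g_w$ near $Q^{-1}k'k^{-1}P^{-1}$ gives $f_\beta^N(\tilde x,k)\in W$, and Lemma 1(b) applies.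

In this example the two conditions of Theorem A become concrete. We use that *a compact sub-semigroup $S$ of a topological group is a group*: for $g\in S$ there are $k_i\ge2$ with $g^{k_i}\to e$, so $g^{k_i-1}\to g^{-1}\in S$. Hence $f_\theta$ is transitive if and only if the group $\langle A_0,A_1\rangle$ is dense in $K$ (repeat the argument above in $K$).

Also, $\beta$ is cohomologous to a compact-valued cocycle if and only if $g_0,g_1$ have a common fixed point. If they do, conjugate by a constant translation. Conversely, if $\beta=(u\circ f)\beta_2u^{-1}$ with $\beta_2$ compact-valued, then $S^+$ is bounded. Its closure is then a compact semigroup, hence a compact group of isometries, and it fixes the centre of mass of any of its orbits.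

So for this cocycle Theorem A says: *if $\langle A_0,A_1\rangle$ is dense in $K$ and $g_0,g_1$ have no common fixed point, then already the positive words in $g_0,g_1$ are dense in $G$.* For instance, in $SE(3)$ let $A_0,A_1$ be rotations by angles that are irrational multiples of $2\pi$ about the third and the first coordinate axis. The closure of $\langle A_0,A_1\rangle$ contains both full circles of rotations. Two non-proportional elements of $\mathfrak{so}(3)\cong(\mathbb R^3,\times)$ generate it, so the closure is $SO(3)$. With $b_0=(0,0,1)$, $b_1=0$ the isometry $g_0$ has no fixed point at all, and $f_\beta$ is transitive.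

## 3. Closed semigroups of isometries and the screw motions

We first prove the statement behind Example 2 by itself, because it isolates the difficulty: positive words form a semigroup, and we must produce inverses.

For $g=(A,b)\in G$ put $|g|=\|A-I\|+|b|$. Since $A$ is orthogonal and $g^{-1}=(A^{-1},-A^{-1}b)$, we have $|g^{-1}|=|g|$, and $|gg'|\le|g|+|g'|$ directly. For $h=(B,c)$,
$$hgh^{-1}=\bigl(BAB^{-1},\,Bb+(I-BAB^{-1})c\bigr),\qquad |hgh^{-1}|\le(1+|c|)\,|g|. \tag{1}$$
The translation part $-B^{-1}c$ of $h^{-1}$ also has norm $|c|$, so conjugation by $h^{-1}$ obeys the same bound, and $|c|\le|h|$. The sets $\{|g|<\varepsilon\}$ form a neighbourhood basis of $e$. Both $|gh^{-1}|$ and $|g^{-1}h|$ are metrics on $G$, the first right-invariant and the second left-invariant. Finally $|gv|\le|v|+|g|$ for $v\in\mathbb R^n$. For $c\in\mathbb R^n$ the stabilizer of $c$ is the compact group $K_c=\{(A,c-Ac):A\in K\}$.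

Irreducibility and $n\ge2$ give $K\ne1$ and that $K$ has no nonzero fixed vector, since a fixed vector spans an invariant subspace of dimension at most $1<n$.

**The natural approach.** If $h\in G$ has a fixed point, it lies in a compact group $K_c$, and $h^{-1}$ is a limit of positive powers of $h$. This is the sensible way to find inverses in a semigroup. It fails for elements without fixed points, and in odd dimension these cannot be avoided by moving the rotation part: if $A\in SO(n)$ and $n$ is odd, then
$$\det(A-I)=\det A\,\det(I-A^{T})=\det(I-A)=(-1)^n\det(A-I)=-\det(A-I),$$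
so $A$ has eigenvalue $1$. Hence $(A,b)$ has a fixed point only if $b$ lies in the proper subspace $\operatorname{im}(I-A)$. Otherwise $(A,b)$ is a screw motion, its powers leave every compact set, and they never come back near the inverse. The way out is to *use* a screw motion: turn a long vector so that it points against the screw's axis, and let many turns of the screw shorten it.

Let $g=(A,b)\in G$ have no fixed point. Let $a$ be the orthogonal projection of $b$ to $\ker(I-A)$. Since $A$ is orthogonal, $\operatorname{im}(I-A)=\ker(I-A)^\perp$, so $b=a+(I-A)y_0$ for some $y_0$. If $a=0$, then $y_0$ is a fixed point; hence $a\ne0$. As $Aa=a$, summing $b+Ab+\dots+A^{m-1}b$ gives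
$$g^m=(A^m,\,ma+e_m),\qquad e_m=(I-A^m)y_0,\quad|e_m|\le2|y_0|,\quad A^ma=a. \tag{2}$$

**Lemma 2 (screws shorten vectors).** Let $g$ be as above.

(a) There is $c_0>0$ such that $\min_{k\in K}\langle kv,a\rangle\le-2c_0$ for all unit vectors $v$.

(b) For every $L\ge0$ there are $m\ge1$ and $R\ge1$ such that for $|v|\ge R$
$$|p|\le|v|+L\ \text{ and }\ \langle p,a\rangle\le-c_0|v|+L|a|\quad\Longrightarrow\quad|g^mp|\le|v|-1.$$

*Proof.* (a) The vector $\int_Kkv\,dk$ is $K$-fixed, so it is $0$, and $\langle kv,a\rangle$ has average $0$ over $K$. If the minimum were $\ge0$, then $\langle kv,a\rangle=0$ for all $k$, so $a\perp\operatorname{span}(Kv)=\mathbb R^n$, a contradiction. So the minimum is negative for every unit $v$. It is continuous in $v$, and the sphere is compact.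

(b) By (2), $g^mp=A^m(p+ma)+e_m$, and
$$|p+ma|^2\le(|v|+L)^2-2mc_0|v|+2mL|a|+m^2|a|^2=|v|^2-2(mc_0-L)|v|+C(m),$$
where $C(m)=L^2+2mL|a|+m^2|a|^2$. Fix $m$ with $mc_0-L\ge2|y_0|+3$, and let $R=\max(C(m)/4,\,2|y_0|+1)$. For $|v|\ge R$ we have $C(m)\le4|v|$, so
$$|p+ma|^2\le|v|^2-2(2|y_0|+1)|v|\le(|v|-2|y_0|-1)^2 .$$
As $|v|\ge2|y_0|+1$, this gives $|p+ma|\le|v|-2|y_0|-1$, and $|g^mp|\le|v|-1$. $\square$

**Proposition 3.** Let $S\subset G$ be a closed sub-semigroup with $\pi(S)$ dense in $K$. Then $S$ is a group.

*Proof.* Let $h\in S$. If all elements of $S$ have fixed points, then $h^{-1}$ is a limit of positive powers of $h$, and we are done. Otherwise fix $g\in S$ without fixed point, with $a,c_0$ as above.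

*Finitely many turning elements.* For each unit $v_0$ choose $k_0\in K$ with $\langle k_0v_0,a\rangle\le-2c_0$ and $\sigma\in S$ with $\|\pi(\sigma)-k_0\|\le c_0/(4|a|)$. For unit $\hat v$ with $|\hat v-v_0|<c_0/(4|a|)$ we get $\langle\pi(\sigma)\hat v,a\rangle\le-\frac32c_0$. By compactness a finite set of $\sigma$'s serves all $\hat v$. Let $L$ bound their translation parts, and take $m,R$ from Lemma 2(b). For $|v|\ge R$ and the $\sigma$ serving $v/|v|$, the vector $p=\sigma v$ satisfies the hypotheses, so $|g^m\sigma v|\le|v|-1$.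

*A recurrent product.* Let $p_0=e$. If $|p_k0|\ge R$, put $p_{k+1}=g^m\sigma p_k$ with $\sigma$ serving $v=p_k0$. If $|p_k0|<R$, put $p_{k+1}=hp_k$. In the first case $|p_k0|$ drops by at least $1$, so the second case occurs infinitely often. At those indices $p_k$ lies in the compact set $\{(B,b):|b|\le R\}$. Given $\varepsilon>0$, there are two such indices $k$ and $l\ge k+2$ with $|p_lp_k^{-1}|<\varepsilon$. Now $p_l=\sigma'hp_k$ with $\sigma'\in S$ a product of $l-k-1\ge1$ elements of $S$, and $|\sigma'h|<\varepsilon$. Hence $h^{-1}\in\overline S=S$. $\square$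

For a general $\beta$ there is no semigroup of words at hand: orbit segments of $f$ can only be concatenated approximately, and limits of the elements $\beta_m(\tilde x)$ along returns may fail to exist because translations are unbounded. Sections 4 and 5 give the concatenation with error control, and Section 6 shows exactly what goes wrong.

## 4. Shadowing, two-sided contraction, and brackets

**Shadowing (Bowen; see Katok–Hasselblatt, §18.1).** An *$\eta$-pseudo-orbit* is a sequence $(y_j)_{j\in\mathbb Z}$ in $X$ with $d(fy_j,y_{j+1})\le\eta$. Because $X$ is locally maximal, for all $\varepsilon>0$ there is $\eta>0$ such that for every $\eta$-pseudo-orbit in $X$ some $y\in X$ satisfies $d(f^jy,y_j)\le\varepsilon$ for all $j$; we say that $y$ *$\varepsilon$-shadows* it.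

The next lemma upgrades "close along a segment" to "exponentially close away from its ends". It makes Hölder sums converge.

**Lemma 4.** There are $\delta_1\in(0,1)$, $C_1\ge1$, $\lambda\in(0,1)$ such that if $d(f^jx,f^jy)\le\varepsilon\le\delta_1$ for $0\le j\le\ell$, then $d(f^jx,f^jy)\le C_1\varepsilon\lambda^{\min(j,\ell-j)}$ for $0\le j\le\ell$.

*Proof.* Take an adapted continuous norm with $\|Df|_{E^s}\|,\|Df^{-1}|_{E^u}\|\le\lambda_0<1$. For close $x,y\in X$ write $\exp_x^{-1}y=\xi=\xi^s+\xi^u$ and $|\xi|=\max(\|\xi^s\|,\|\xi^u\|)$, which is uniformly comparable to $d(x,y)$. Choose $\lambda\in(\lambda_0,1)$ and $\epsilon>0$ with $\lambda_0+\epsilon\le\lambda$ and $\lambda_0^{-1}-\epsilon\ge\lambda^{-1}$. The map $\exp_{fx}^{-1}\circ f\circ\exp_x$ has derivative $Df_x$ at $0$, uniformly in $x$. So if $\delta_1$ is small, $d(x,y)\le\delta_1$ implies $\xi(fx,fy)=Df_x\xi(x,y)+\rho$ with $|\rho|\le\epsilon|\xi(x,y)|$. Let $\xi_j=\xi(f^jx,f^jy)$.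

If $\|\xi_j^u\|\ge\|\xi_j^s\|$, then $\|\xi^u_{j+1}\|\ge(\lambda_0^{-1}-\epsilon)\|\xi^u_j\|\ge\lambda^{-1}|\xi_j|$ and $\|\xi_{j+1}^s\|\le(\lambda_0+\epsilon)|\xi_j|\le\lambda|\xi_j|$. So the inequality $\|\xi^u\|\ge\|\xi^s\|$ persists and $|\xi_{j+1}|\ge\lambda^{-1}|\xi_j|$. If $\|\xi_{j+1}^s\|>\|\xi_{j+1}^u\|$, then $|\xi_{j+1}|=\|\xi^s_{j+1}\|\le\lambda|\xi_j|$. Let $j_0$ be the first $j\le\ell$ with $\|\xi_j^u\|\ge\|\xi_j^s\|$, or $j_0=\ell+1$ if there is none. Then $|\xi_j|\le\lambda^j|\xi_0|$ for $j<j_0$, and $|\xi_j|\le\lambda^{\ell-j}|\xi_\ell|$ for $j\ge j_0$. Both $|\xi_0|$ and $|\xi_\ell|$ are at most a constant times $\varepsilon$. $\square$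

Two consequences follow. First, *two orbits that stay $\delta_1$-close for all times in $\mathbb Z$ coincide*: apply Lemma 4 on $[-\ell,\ell]$ and let $\ell\to\infty$. Second, *if $\varepsilon\le\delta_1/2$, a pseudo-orbit of period $N$ that is $\varepsilon$-shadowed by $q$ satisfies $f^Nq=q$*, because $q$ and $f^Nq$ both $\varepsilon$-shadow it.

**Lemma 5 (bracket).** There are $\eta_1,\alpha>0$ and $C_5\ge1$ such that if $r=d(x,z)\le\eta_1$, there is $u\in X$ with, for all $j\ge0$,
$$d(f^{-j}u,f^{-j}x)\le C_5r^\alpha\lambda^j,\qquad d(f^ju,f^jz)\le C_5r^\alpha\lambda^j .$$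

In words: $u$ has the past of $x$ and the future of $z$. For the shift, $u=(\dots x_{-2}x_{-1}\,.\,z_0z_1\dots)$ has this pattern.

*Proof.* Let $\Lambda\ge2$ be a Lipschitz constant for $f^{\pm1}|_X$, and let $\eta_1\le\delta_1/4$ be the constant that the shadowing theorem gives for $\varepsilon=\delta_1/4$. If $r=0$, take $u=x$. Otherwise let $u$ $\delta_1/4$-shadow the pseudo-orbit $f^jx$ $(j<0)$, $f^jz$ $(j\ge0)$, whose only jump has size $r$. Let $J\ge0$ be maximal with $\Lambda^Jr\le\delta_1/4$. Then $d(f^jx,f^jz)\le\delta_1/4$ for $|j|\le J$. So $d(f^ju,f^jx)\le\delta_1/2$ for all $j\le J$, and $d(f^ju,f^jz)\le\delta_1/2$ for all $j\ge-J$. Apply Lemma 4 on $[-\ell,J]$, respectively $[-J,\ell]$, and let $\ell\to\infty$: both distances in the lemma are at most $C_1\lambda^{J+j}$. Let $\alpha=\log(1/\lambda)/\log\Lambda$. Since $\Lambda^{J+1}r>\delta_1/4$, we have $\lambda^{J+1}=\Lambda^{-\alpha(J+1)}<(4r/\delta_1)^\alpha$, so the claim holds with $C_5=C_1\lambda^{-1}(4/\delta_1)^\alpha$. $\square$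

## 5. Comparing cocycle products along nearby orbits

Fix $\beta\in C^s(X,G)$ and let $M$ be the maximum of the norm of its translation part. The translation parts of $\beta_m(x)^{\pm1}$ have norm at most $Mm$. This *linear* growth will be beaten by the exponential factors of Section 4. There is $C_2$ with
$$|\beta(x)^{-1}\beta(x')|,\ |\beta(x')\beta(x)^{-1}|\le C_2\,d(x,x')^s .$$
Indeed, with $\beta(x)=(A,b)$, $\beta(x')=(A',b')$ the first is $\|A'-A\|+|b'-b|$ and the second is at most $(1+M)\|A'-A\|+|b'-b|$. Let $C_3=C_2\sum_{j\ge0}(1+Mj)\lambda^{js}$. All of $M,C_2,C_3$ can be chosen uniformly on bounded subsets of $C^s(X,G)$.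

**Lemma 6.**

(s) If $d(f^jx,f^jx')\le c\lambda^j$ for $0\le j<m$, then $|\beta_m(x)^{-1}\beta_m(x')|\le C_3c^s$. If this holds for all $j\ge0$, then $h^s_{x,x'}=\lim_m\beta_m(x')^{-1}\beta_m(x)$ exists.

(u) If $d(f^{-j}x,f^{-j}x')\le c\lambda^j$ for $1\le j\le m$, then $|\beta_m(f^{-m}x')\beta_m(f^{-m}x)^{-1}|\le C_3c^s$. If this holds for all $j\ge1$, then $h^u_{x,x'}=\lim_m\beta_m(f^{-m}x')\beta_m(f^{-m}x)^{-1}$ exists.

For fixed $x,x'$ these limits depend continuously on $\beta\in C^s(X,G)$.

(t) There is $C_8$ such that $d(f^jx,f^jx')\le\varepsilon\le\delta_1$ for $0\le j\le\ell$ implies $\beta_\ell(x')=E'\beta_\ell(x)E''$ with $|E'|,|E''|\le C_8\varepsilon^s$.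

*Proof.* (s) Put $a_j=\beta_j(x)^{-1}\beta_j(x')$ and $\epsilon_j=\beta(f^jx)^{-1}\beta(f^jx')$. Then
$$a_{j+1}=\bigl(\beta_j(x)^{-1}\epsilon_j\beta_j(x)\bigr)a_j,$$
and by (1) the bracket has norm at most $(1+Mj)C_2(c\lambda^j)^s$. Summing over $j<m$ gives the bound. If the hypothesis holds for all $j$, then for $m'\ge m$
$$|a_{m'}a_m^{-1}|\le C_2c^s\sum_{j\ge m}(1+Mj)\lambda^{js}=:\tau_m\to0 .$$
So $(a_m)$ is bounded and Cauchy for the right-invariant metric; bounded sets of $G$ are relatively compact, so it converges, to $a$ say, with $|aa_m^{-1}|\le\tau_m$.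

If $\beta^{(i)}\to\beta$ in $C^s$, the numbers $\tau_m$ may be taken common to all $\beta^{(i)}$. Each $a_m$ is a finite product of values of the cocycle and so is continuous in it. Hence $\limsup_i|a(\beta^{(i)})a(\beta)^{-1}|\le2\tau_m$ for every $m$, which proves continuity. The limit found is $h^s_{x',x}$; the hypothesis is symmetric in $x,x'$.

(u) Put $\gamma_j=\beta_j(f^{-j}x)$, $\gamma_j'=\beta_j(f^{-j}x')$ and $\epsilon_j=\beta(f^{-j-1}x')\beta(f^{-j-1}x)^{-1}$. As $\gamma_{j+1}=\gamma_j\beta(f^{-j-1}x)$,
$$\gamma'_{j+1}\gamma_{j+1}^{-1}=(\gamma_j'\gamma_j^{-1})(\gamma_j\epsilon_j\gamma_j^{-1}),$$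
and the last bracket has norm at most $(1+Mj)C_2(c\lambda^{j+1})^s$. Sum, and for the limit and its continuity argue as in (s) with the left-invariant metric $|g^{-1}h|$.

(t) Let $m=\lfloor\ell/2\rfloor$, $E''=\beta_m(x)^{-1}\beta_m(x')$ and $E'=\beta_{\ell-m}(f^mx')\beta_{\ell-m}(f^mx)^{-1}$; then $\beta_\ell(x')=E'\beta_\ell(x)E''$. By Lemma 4, $d(f^jx,f^jx')\le C_1\varepsilon\lambda^j$ for $0\le j<m$. For $1\le j\le\ell-m$ we have $\ell-j\ge m\ge j-1$, so $d(f^{\ell-j}x,f^{\ell-j}x')\le C_1\varepsilon\lambda^{j-1}$. Apply (s) with $c=C_1\varepsilon$, and (u) at $f^\ell x,f^\ell x'$ with $c=C_1\varepsilon\lambda^{-1}$. $\square$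

Put $\kappa=\alpha s$ and $C_6=C_3C_5^s$. In the situation of Lemma 5, Lemma 6 gives for all $m\ge0$
$$\beta_m(f^{-m}u)=E'\beta_m(f^{-m}x),\qquad\beta_m(u)=\beta_m(z)E'',\qquad|E'|,|E''|\le C_6r^\kappa. \tag{3}$$

**Lemma 7 (gluing).** If $m_1,m_2\ge0$ and $r=d(f^{m_1}x_1,x_2)\le\eta_1$, there is $w\in X$ with $d(w,x_1)\le C_5r^\alpha$, $d(f^{m_1+m_2}w,f^{m_2}x_2)\le C_5r^\alpha$ and
$$\beta_{m_1+m_2}(w)=\beta_{m_2}(x_2)\,D\,\beta_{m_1}(x_1),\qquad|D|\le2C_6r^\kappa .$$

*Proof.* Take $u$ from Lemma 5 for the pair $(f^{m_1}x_1,x_2)$ and $w=f^{-m_1}u$. By (3), $\beta_{m_1+m_2}(w)=\beta_{m_2}(u)\beta_{m_1}(f^{-m_1}u)=\beta_{m_2}(x_2)E''E'\beta_{m_1}(x_1)$. $\square$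

## 6. Transition sets, and why they may be empty

**Definition.** $T(x,x')=T^\beta(x,x')$ is the set of $h\in G$ such that for every $\varepsilon>0$ there are $\tilde x\in X$ and $m\ge1$ with $d(\tilde x,x)<\varepsilon$, $d(f^m\tilde x,x')<\varepsilon$ and $|\beta_m(\tilde x)h^{-1}|<\varepsilon$.

So $T(x,x')$ collects what the cocycle can do, in positive time, between $x$ and $x'$. It is closed, since $|\beta_m h^{-1}|\le|\beta_mh_i^{-1}|+|h_ih^{-1}|$. Trivially $\beta_m(x)\in T(x,f^mx)$ for $m\ge1$.

**Lemma 8.** (a) $T(x',x'')\,T(x,x')\subset T(x,x'')$. (b) If $T(x,x')=G$ for all $x,x'$, then $f_\beta$ is transitive. Likewise, if $T^{(\theta,0)}(x,x')=K$ for all $x,x'$, then $f_\theta$ is transitive.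

*Proof.* (a) Let $h\in T(x,x')$, $h'\in T(x',x'')$ be realized up to $\varepsilon$ by $(\tilde x,m)$, $(\tilde x',m')$, with $\beta_m(\tilde x)=Eh$, $\beta_{m'}(\tilde x')=E'h'$, $|E|,|E'|<\varepsilon$. Since $d(f^m\tilde x,\tilde x')<2\varepsilon$, Lemma 7 gives for small $\varepsilon$ a point $w$ within $\varepsilon+C_5(2\varepsilon)^\alpha$ of $x$, with $f^{m+m'}w$ equally near $x''$, and
$$\beta_{m+m'}(w)(h'h)^{-1}=E'\,h'(DE)h'^{-1},$$
which by (1) has norm at most $\varepsilon+(1+|h'|)(2C_6(2\varepsilon)^\kappa+\varepsilon)$.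

(b) Given nonempty open $V\ni(x,k)$ and $W\ni(x',k')$, use $h=k'k^{-1}\in T(x,x')$. For small $\varepsilon$ the point $(\tilde x,k)$ lies in $V$, and $f_\beta^m(\tilde x,k)=(f^m\tilde x,\beta_m(\tilde x)k)$ lies in $W$, as $\beta_m(\tilde x)k$ is near $hk=k'$. Lemma 1(b) applies. The argument for $f_\theta$ is the same. $\square$

By (a), each $T(x,x)$ is a closed semigroup or empty. One would like to apply Proposition 3 to it. But even when $f_\theta$ is transitive, nothing so far shows that $\pi(T(x,x))$ is dense. There are returns $f^m\tilde x$ near $x$ with $\theta_m(\tilde x)$ near a given $k$, but as $\varepsilon\to0$ their translation parts may tend to infinity, and then no limit $h$ exists.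

This really happens when the translations drift. Take the same definition with $G=\mathbb R$ and $\beta\equiv1$, and let $x$ not be periodic. If $\tilde x_i\to x$ and $f^{m_i}\tilde x_i\to x$, then $m_i\to\infty$, as otherwise $f^mx=x$ for some $m$. So $\beta_{m_i}(\tilde x_i)=m_i\to\infty$ and $T(x,x)=\emptyset$. This case is not among our groups, since it has no rotations. In our setting the argument of Proposition 3 must therefore be run on actual orbits at a fixed scale $r$, before any limit is taken. Its output will be the following property.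

**Definition.** $\beta$ satisfies **(Sym)** if $h\in T(x,x')$ implies $h^{-1}\in T(x',x)$, for all $x,x'$.

## 7. Chains and their holonomy groups

The conditions in Theorem A do not speak of semigroups; they are controlled by a group made from stable and unstable holonomies.

**Definition.** A *step* $x\to x'$ is one of the following.

* A d-step: $x'=fx$ with element $\beta(x)$, or $x'=f^{-1}x$ with element $\beta(f^{-1}x)^{-1}$.
* An s-step: $d(f^jx,f^jx')\le c\lambda^j$ for all $j\ge0$ and some $c$, with element $h^s_{x,x'}$.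
* A u-step: $d(f^{-j}x,f^{-j}x')\le c\lambda^j$ for all $j\ge0$ and some $c$, with element $h^u_{x,x'}$.

A *chain* from $x$ to $x'$ is a finite sequence of steps; its element is the product of the step elements, later steps on the left. $\Gamma(x,x')=\Gamma^\beta(x,x')$ is the set of elements of chains from $x$ to $x'$, and $\Gamma(x)=\Gamma(x,x)$.

Chains do not depend on $\beta$, and by Lemma 6 their elements depend continuously on $\beta\in C^s(X,G)$. Reversing a step inverts its element, so $\Gamma(x',x)=\Gamma(x,x')^{-1}$. Concatenation gives $\Gamma(x',x'')\Gamma(x,x')\subset\Gamma(x,x'')$. In particular $\Gamma(x)$ is a group.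

**Example 3.** In Example 2 let $p=\dots000\dots$. We show $\Gamma(p)=\langle g_0,g_1\rangle$. In an s-step $d(f^jx,f^jx')\to0$, so $x_j=x_j'$ for $j\ge J$, and $h^s_{x,x'}=(g_{x'_{J-1}}\cdots g_{x'_0})^{-1}g_{x_{J-1}}\cdots g_{x_0}$ is a word in the $g_i^{\pm1}$. The same holds for u-steps, so $\Gamma(p)\subset\langle g_0,g_1\rangle$. The d-step $p\to fp=p$ gives $g_0$.

For $g_1$, let $x$ have $x_0=1$ and all other entries $0$. Agreement of two sequences on a half-line forces their distance to tend to $0$ in that time direction, and then Lemma 4, on longer and longer intervals, shows that it is at most $c\lambda^j$. So $p\to x$ is a u-step, $x\to fx$ a d-step and $fx\to p$ an s-step. Their elements are $e$, $g_1$, $e$, because $p$ and $x$ have the same entries at negative places, and $fx$ and $p$ have the same entries at places $\ge0$. The group $\Gamma(p)$ contains inverses for free; the transition sets do not.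

**Lemma 9.**

(i) If $d(x,x')\le\eta_1$, there is $g\in\Gamma(x,x')$ with $|g|\le2C_6d(x,x')^\kappa$. All $\Gamma(x,x')$ are nonempty.

(ii) If $f_\theta$ is transitive, $\pi(\Gamma(x_0))$ is dense in $K$ for each $x_0$.

(iii) If $\Gamma(x_0)$ has a common fixed point for some $x_0$, then $\beta=(u\circ f)\theta u^{-1}$ with $u:X\to\mathbb R^n\subset G$ continuous.

(iv) If $\beta$ is cohomologous to a cocycle with values in a compact subgroup, then every $\Gamma(x)$ has a common fixed point.

*Proof.* (i) With $u$ from Lemma 5 for $(x,x')$, use the u-step $x\to u$ and the s-step $u\to x'$. By (3) each element has norm at most $C_6d(x,x')^\kappa$. For general $x,x'$ choose by Lemma 1(a) a point $\tilde x$ and $m\ge1$ with $d(\tilde x,x),d(f^m\tilde x,x')\le\eta_1$, and concatenate.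

(ii) Let $P=\overline{\pi(\Gamma(x_0))}$, a closed subgroup. For $g_x\in\Gamma(x_0,x)$ put $\Phi(x,k)=P\,\pi(g_x)^{-1}k\in P\backslash K$. Two choices of $g_x$ differ by right multiplication by an element of $\Gamma(x_0)$, so $\Phi$ is well defined. Since $\beta(x)g_x\in\Gamma(x_0,fx)$, we get $\Phi(fx,\theta(x)k)=P\pi(g_x)^{-1}\theta(x)^{-1}\theta(x)k=\Phi(x,k)$. By (i), for $x'$ near $x$ we may take $g_{x'}=gg_x$ with $|g|$ small, so $\Phi$ is continuous. As $f_\theta$ is transitive, $\Phi$ is constant. Taking $g_{x_0}=e$, $\Phi(x_0,k)=Pk$. Hence $P=K$.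

(iii) Let $\Gamma(x_0)c_0=c_0$. Put $c(x)=gc_0$ for $g\in\Gamma(x_0,x)$. This is well defined. It is continuous by (i), as $c(x')=g'c(x)$ with $|g'c(x)-c(x)|\le(1+|c(x)|)|g'|$. Moreover $c(fx)=\beta(x)c(x)$. With $u(x)=(I,c(x))$, the element $u(fx)^{-1}\beta(x)u(x)$ fixes $0$ and has rotation part $\theta(x)$, so it equals $\theta(x)$.

(iv) Let $\beta=(u\circ f)\beta_2u^{-1}$ with $\beta_2$ valued in a compact group $C$; let $c$ be a fixed point of $C$ (the centre of mass of an orbit) and $c(x)=u(x)c$. Then $c(\cdot)$ is continuous and $c(fx)=\beta(x)c(x)$. We show that step elements carry $c(x)$ to $c(x')$. For d-steps this is clear. For s-steps, since elements of $G$ are isometries,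
$$|c(x')-\beta_m(x')^{-1}\beta_m(x)c(x)|=|c(f^mx')-c(f^mx)|\to0 .$$
For u-steps, likewise $|c(x')-\beta_m(f^{-m}x')\beta_m(f^{-m}x)^{-1}c(x)|=|c(f^{-m}x')-c(f^{-m}x)|\to0$. Hence $\Gamma(x)$ fixes $c(x)$. $\square$

The following lemma is the bridge: under (Sym), holonomies are transitions.

**Lemma 10.** If (Sym) holds, then $H_x:=T(x,x)$ is a closed subgroup, $\Gamma(x,x')\subset T(x,x')$, and $T(x,x')=gH_x$, $H_{x'}=gH_xg^{-1}$ for every $g\in\Gamma(x,x')$.

*Proof.* By (Sym), $\beta(x)^{-1}\in T(fx,x)$, so $e=\beta(x)^{-1}\beta(x)\in T(x,x)$ by Lemma 8(a). With (Sym) and Lemma 8(a) again, $H_x$ is a closed subgroup.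

Suppose $\Gamma(x,x')\subset T(x,x')$ is known for all $x,x'$, and let $g\in\Gamma(x,x')$. Then $gH_x\subset T(x,x')$. For $h\in T(x,x')$ we have $g^{-1}h\in T(x',x)T(x,x')\subset H_x$, so $T(x,x')=gH_x$. Also $gH_xg^{-1}\subset H_{x'}$, with equality by exchanging roles.

By Lemma 8(a) it remains to treat single steps. For d-steps the claim is clear, using (Sym) for $f^{-1}$.

*s-step*, $d(f^jx,f^jx')\le c\lambda^j$. The plan is to follow $x$ forward for time $m$, and return from near $f^mx'$ to $x'$ by a transition that (Sym) provides. Let $m\ge1$. As $\beta_m(x')\in T(x',f^mx')$, (Sym) gives $\beta_m(x')^{-1}\in T(f^mx',x')$. So there are $\tilde x$, $\ell\ge1$ with $d(\tilde x,f^mx')<\lambda^m$, $d(f^\ell\tilde x,x')<\lambda^m$, $\beta_\ell(\tilde x)=E\beta_m(x')^{-1}$, $|E|<\lambda^m$. As $d(f^mx,\tilde x)\le(c+1)\lambda^m=:r_m$, for $m$ large Lemma 7 gives $w$ within $C_5r_m^\alpha$ of $x$, with $f^{m+\ell}w$ within $C_5r_m^\alpha+\lambda^m$ of $x'$, and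
$$\beta_{m+\ell}(w)=\beta_\ell(\tilde x)D\beta_m(x)=E\,[\beta_m(x')^{-1}D\beta_m(x')]\,\beta_m(x')^{-1}\beta_m(x),\qquad|D|\le2C_6r_m^\kappa .$$
By (1) the bracket has norm at most $(1+Mm)2C_6r_m^\kappa\to0$. So $\beta_{m+\ell}(w)\to h^s_{x,x'}$, and $h^s_{x,x'}\in T(x,x')$.

*u-step*, $d(f^{-j}x,f^{-j}x')\le c\lambda^j$. Now we first go back to near $f^{-m}x$ by (Sym), then follow $x'$ forward. Put $\gamma=\beta_m(f^{-m}x)$, $\gamma'=\beta_m(f^{-m}x')$. By (Sym), $\gamma^{-1}\in T(x,f^{-m}x)$. So there are $\tilde x,\ell$ with $d(\tilde x,x)<\lambda^m$, $d(f^\ell\tilde x,f^{-m}x)<\lambda^m$, $\beta_\ell(\tilde x)=E\gamma^{-1}$, $|E|<\lambda^m$. Then $d(f^\ell\tilde x,f^{-m}x')\le r_m$. Lemma 7 with $x_1=\tilde x$, $m_1=\ell$, $x_2=f^{-m}x'$, $m_2=m$ gives $w$ with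
$$\beta_{\ell+m}(w)=\gamma'DE\gamma^{-1}=[\gamma'DE\gamma'^{-1}]\,\gamma'\gamma^{-1}.$$
The bracket has norm at most $(1+Mm)(2C_6r_m^\kappa+\lambda^m)\to0$, so $\beta_{\ell+m}(w)\to h^u_{x,x'}$, while $w\to x$ and $f^{\ell+m}w\to x'$. $\square$

## 8. Inverting transitions: periodic ellipses and screw motions

**Proposition 11.** (Sym) holds in each of the following cases:

(1) for every $q\in X$, $N\ge1$ with $f^Nq=q$, the isometry $\beta_N(q)$ has a fixed point in $\mathbb R^n$;

(2) $f_\theta$ is transitive and (1) fails.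

In particular (Sym) holds whenever $f_\theta$ is transitive, and it holds for every cocycle $(\theta,0)$.

The last sentence is immediate: if $f_\theta$ is transitive, either (1) or (2) holds, and for $(\theta,0)$ all periodic isometries fix $0$.

*Proof in case (1).* Here inverses come from powers, as in the natural approach of Section 3; the periodic orbit is supplied by shadowing. Let $h\in T(x,x')$, $0<\varepsilon\le\delta_1/4$, and let $\eta\le\varepsilon$ be a constant that the shadowing theorem gives for $\varepsilon$. Choose $\tilde x,m$ with $d(\tilde x,x),d(f^m\tilde x,x')<\eta/2$ and $\beta_m(\tilde x)=Eh$, $|E|<\eta$. By Lemma 1(a) choose $\hat x$ and $\hat m\ge1$ with $d(\hat x,x'),d(f^{\hat m}\hat x,x)<\eta/2$. The segments $\tilde x,\dots,f^{m-1}\tilde x$ and $\hat x,\dots,f^{\hat m-1}\hat x$, repeated, form a periodic $\eta$-pseudo-orbit of period $N=m+\hat m$. Let $q$ $\varepsilon$-shadow it; then $f^Nq=q$ by Section 4. We have $d(f^jq,f^j\tilde x)\le2\varepsilon$ for $0\le j\le m$ (at $j=m$ because $d(f^mq,\hat x)\le\varepsilon$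 and $d(\hat x,f^m\tilde x)<\eta\le\varepsilon$). So Lemma 6(t) gives $\beta_m(q)=E'\beta_m(\tilde x)E''$ with $|E'|,|E''|\le C_8(2\varepsilon)^s$.

By hypothesis $\beta_N(q)$ lies in the compact stabilizer of a point, so some $k\ge2$ has $|\beta_N(q)^k|<\varepsilon$. The orbit segment of $f^mq$ of length $kN-m\ge1$ starts $2\varepsilon$-near $x'$ and ends at $q$, which is $2\varepsilon$-near $x$. Its element is $\beta_{kN-m}(f^mq)=\beta_N(q)^k\beta_m(q)^{-1}$. Moreover
$$|\beta_N(q)^k\beta_m(q)^{-1}h|=|\beta_N(q)^kE''^{-1}\,h^{-1}E^{-1}E'^{-1}h|\le\varepsilon+|E''|+(1+|h|)(|E|+|E'|),$$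
which tends to $0$ with $\varepsilon$. So $h^{-1}\in T(x',x)$.

*Proof in case (2).* Fix $q$, $N$ with $f^Nq=q$ such that $\beta_N(q)$ has no fixed point, and use Lemma 2 for $g=\beta_N(q)$, with its $a,y_0,c_0$. Note $\beta_{mN}(q)=g^m$. Fix a small $r\in(0,\eta_1]$ and put $\omega=C_6r^\kappa$; assume $\omega\le1/2$ and $4\omega|a|\le c_0/2$. Choose $r_1\le r$ with $C_5r_1^\alpha\le r/2$. At the end $r\to0$.

**Step 1 (contracting moves).** *This step produces finitely many orbit segments, available near every point, that shorten long vectors in spite of small errors.* Claim: there are a finite set $\mathcal Z\subset X\times\mathbb N$ with second entries $\ge1$, and $R>0$, such that for all $x\in X$ and $v\in\mathbb R^n$ with $|v|\ge R$ there is $(z,l)\in\mathcal Z$ with $d(z,x)\le r$ and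
$$|\beta_l(z)Dv|\le|v|-1\quad\text{for every }D\in G\text{ with }|D|\le2\omega .$$

Let $(x_0,v_0)\in X\times S^{n-1}$, and choose $k_0\in K$ with $\langle k_0v_0,a\rangle\le-2c_0$. Apply Lemma 1(a) to $f_\theta$, from a small neighbourhood of $(x_0,I)$ to a small neighbourhood of $(q,k_0)$. This gives $z_0$ and $t\ge1$ with $d(z_0,x_0)\le r/4$, $d(f^tz_0,q)\le r_1$ and $\|\theta_t(z_0)-k_0\|\le c_0/(4|a|)$. If $d(x,x_0)<r/4$ and $\hat v$ is a unit vector with $|\hat v-v_0|<c_0/(4|a|)$, then
$$d(z_0,x)\le r/2,\qquad\langle\theta_t(z_0)\hat v,a\rangle\le-\tfrac32c_0. \tag{4}$$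
By compactness of $X\times S^{n-1}$ there is a finite list of pairs $(z_0,t)$, all with $t\le T_0$ say, such that every $(x,\hat v)$ has a member satisfying (4).

For each member take $u'$ from Lemma 5 for $(f^tz_0,q)$ and $z=f^{-t}u'$: this orbit passes near $z_0,\dots,f^tz_0$ and then follows the periodic orbit for as long as we want. We have $d(z,z_0)\le C_5r_1^\alpha\le r/2$, so $d(z,x)\le r$. By (3), for every $m\ge0$,
$$\beta_{t+mN}(z)=g^m\,D_1\,\beta_t(z_0),\qquad|D_1|\le2\omega .$$
Here $D_1$ may depend on $m$, but the bound does not.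

Given $x$, $v\ne0$ and $D$ with $|D|\le2\omega$, use the member belonging to $\hat v=v/|v|$, and let $p=D_1\beta_t(z_0)Dv$. The isometry $D_1\beta_t(z_0)D$ has translation part of norm at most $MT_0+4\omega\le L:=MT_0+2$, and its rotation part differs from $\theta_t(z_0)$ by at most $4\omega$. So
$$|p|\le|v|+L,\qquad\langle p,a\rangle\le-\tfrac32c_0|v|+4\omega|a||v|+L|a|\le-c_0|v|+L|a| .$$
These hold for every $m$; now take for $m$ and $R$ the numbers that Lemma 2(b) gives for this $L$. For $|v|\ge R$ we get $|\beta_{t+mN}(z)Dv|=|g^mp|\le|v|-1$. The set $\mathcal Z$ consists of the pairs $(z,t+mN)$.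

**Step 2 (excursions).** *This step makes the transition $h$ to be inverted available from near every point.* Let $h\in T(x_*,x_*')$. Fix $z^e$ and $\ell_e\ge1$ with $d(z^e,x_*)<r$, $d(f^{\ell_e}z^e,x_*')<r$, $|\beta_{\ell_e}(z^e)h^{-1}|<r$. For each $x_0\in X$, Lemma 1(a) for $f$ gives $z_0$ and $t\ge1$ with $d(z_0,x_0)\le r/4$, $d(f^tz_0,z^e)\le r_1$. By compactness finitely many pairs $(z_0,t)$ suffice so that each $x\in X$ has a member with $d(z_0,x)\le r/2$. With $u'$ from Lemma 5 for $(f^tz_0,z^e)$ and $z=f^{-t}u'$, (3) gives a finite set $\mathcal Z'$ of pairs $(z,t)$, $t\ge1$, such that every $x\in X$ has $(z,t)\in\mathcal Z'$ with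
$$d(z,x)\le r,\qquad d(f^{t+i}z,f^iz^e)\le r\ (i\ge0),\qquad\beta_{\ell_e}(f^tz)=\beta_{\ell_e}(z^e)E,\ |E|\le\omega. \tag{5}$$
The move belonging to $(z,t)$ has length $t+\ell_e$.

**Step 3 (a recurrent concatenation).** *This step runs the construction of Proposition 3 on true orbits and controls how much later moves disturb earlier ones.* Let $w_0=x_*$, $\tau_0=0$. Given $(w_k,\tau_k)$, put
$$x_k=f^{\tau_k}w_k,\qquad g_k=\beta_{\tau_k}(w_k),\qquad v_k=g_k0\in\mathbb R^n .$$
If $|v_k|\ge R$, choose $(z_k,\ell_k)\in\mathcal Z$ according to Step 1 for $(x_k,v_k)$. If $|v_k|<R$, choose $(z_k,t_k)\in\mathcal Z'$ for $x_k$ according to Step 2 and put $\ell_k=t_k+\ell_e$; we call $k$ an *excursion index*. Let $u_k$ be given by Lemma 5 for $(x_k,z_k)$, and set $w_{k+1}=f^{-\tau_k}u_k$, $\tau_{k+1}=\tau_k+\ell_k$. By (3),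
$$\beta_i(u_k)=\beta_i(z_k)E''_{k,i}\ (i\ge0),\qquad\beta_{\tau_k}(w_{k+1})=E_k'g_k,\qquad|E''_{k,i}|,|E_k'|\le\omega. \tag{6}$$
So $g_{k+1}=\beta_{\ell_k}(u_k)\beta_{\tau_k}(w_{k+1})=\beta_{\ell_k}(z_k)D_kg_k$ with $|D_k|\le2\omega$, and $v_{k+1}=\beta_{\ell_k}(z_k)D_kv_k$. Thus $|v_{k+1}|\le|v_k|-1$ whenever $k$ is not an excursion index. Hence there are infinitely many excursion indices.

*Stability.* Let $0\le i\le\tau_{k+1}$ and $j\ge k+1$. The points $f^iw_{j+1}=f^{-(\tau_j-i)}u_j$ and $f^iw_j=f^{-(\tau_j-i)}x_j$ are at distance at most $C_5r^\alpha\lambda^{\tau_j-i}$. They satisfy the hypothesis of Lemma 6(u) (with $m=i$) for $c=C_5r^\alpha\lambda^{\tau_j-i}$, since going back a further $i'$ units of time multiplies the bound by $\lambda^{i'}$. Hence $\beta_i(w_{j+1})=E\beta_i(w_j)$ with $|E|\le C_3c^s=\omega\lambda^{s(\tau_j-i)}\le\omega\lambda^{s(j-k-1)}$, as all $\ell_k\ge1$. Composing over $j=k+1,\dots,l$ gives, for all $l\ge k$ and $0\le i\le\tau_{k+1}$,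
$$\beta_i(w_{l+1})=E\,\beta_i(w_{k+1}),\quad|E|\le\omega':=\frac{\omega}{1-\lambda^s},\qquad d(f^iw_{l+1},f^iw_{k+1})\le\frac{C_5r^\alpha}{1-\lambda}. \tag{7}$$

**Step 4 (pigeonhole and the inverse).** *This step finds two excursions with nearly the same group position and reads off $h^{-1}$ between them.* For an excursion index $k$ let $\sigma_k=\tau_k+t_k$, so $\tau_{k+1}=\sigma_k+\ell_e$, and let
$$\gamma_k=\beta_{\sigma_k}(w_{k+1})=\beta_{t_k}(u_k)E_k'g_k .$$
Its translation part $\beta_{t_k}(u_k)E_k'v_k$ has norm at most $Mt_k+\omega+R$, and $t_k$ takes finitely many values. So all $\gamma_k$ lie in a compact subset of $G$, and there are excursion indices $k<l$ with $|\gamma_l\gamma_k^{-1}|<r$. Put $w=w_{l+1}$.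

*Positions.* The point $f^{\sigma_k}w_{k+1}=f^{t_k}u_k$ is within $C_5r^\alpha$ of $f^{t_k}z_k$, which by (5) is within $r$ of $z^e$, which is within $r$ of $x_*$. The same holds for $f^{\sigma_l}w=f^{t_l}u_l$. Likewise $f^{\tau_{k+1}}w_{k+1}=f^{t_k+\ell_e}u_k$ is within $C_5r^\alpha+2r$ of $x_*'$. By (7), $f^{\sigma_k}w$ and $f^{\sigma_l}w$ are within $2r+C_5r^\alpha+C_5r^\alpha/(1-\lambda)$ of $x_*$, and $f^{\tau_{k+1}}w$ is within the same distance of $x_*'$.

*Cocycle.* By (7), $\beta_{\sigma_k}(w)=E\gamma_k$ with $|E|\le\omega'$, while $\beta_{\sigma_l}(w)=\gamma_l$. So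
$$F:=\beta_{\sigma_l}(w)\beta_{\sigma_k}(w)^{-1}=\gamma_l\gamma_k^{-1}E^{-1},\qquad|F|\le r+\omega' .$$
Applying (7) at $i=\tau_{k+1}$ and $i=\sigma_k$, with $|E^*|,|E^{**}|\le\omega'$,
$$\beta_{\ell_e}(f^{\sigma_k}w)=\beta_{\tau_{k+1}}(w)\beta_{\sigma_k}(w)^{-1}=E^*\,\beta_{\ell_e}(f^{t_k}u_k)\,(E^{**})^{-1}.$$
Since $d(f^{t_k+i}u_k,f^{t_k+i}z_k)\le C_5r^\alpha\lambda^i$ for $i\ge0$, Lemma 6(s) gives $\beta_{\ell_e}(f^{t_k}u_k)=\beta_{\ell_e}(f^{t_k}z_k)E_1$ with $|E_1|\le\omega$, and by (5) $\beta_{\ell_e}(f^{t_k}z_k)=\beta_{\ell_e}(z^e)E_2$ with $|E_2|\le\omega$. As $|\beta_{\ell_e}(z^e)h^{-1}|<r$, (1) gives $\beta_{\ell_e}(f^{\sigma_k}w)=F'h$ with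
$$|F'|\le\omega'+r+(1+|h|)(2\omega+\omega')\to0\qquad(r\to0).$$
Finally $\sigma_l=\tau_l+t_l\ge\tau_{k+1}+1$, and
$$\beta_{\sigma_l-\tau_{k+1}}(f^{\tau_{k+1}}w)=\beta_{\sigma_l}(w)\beta_{\tau_{k+1}}(w)^{-1}=F\,[\beta_{\ell_e}(f^{\sigma_k}w)]^{-1}=F\,h^{-1}F'^{-1}.$$
Its product with $h$ on the right is $F\,h^{-1}F'^{-1}h$, of norm at most $|F|+(1+|h|)|F'|\to0$. These are orbit segments of length at least $1$ from near $x_*'$ to near $x_*$. So $h^{-1}\in T(x_*',x_*)$. $\square$

## 9. Closed subgroups over a dense rotation part, and the proof of Theorem A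

By Lemma 10 the set $H_x$ is a closed group. The next lemma lists the candidates.

**Lemma 12.** Let $H\subset G$ be a closed subgroup with $\pi(H)$ dense in $K$. Then $H=G$ or $H=K_c$ for some $c\in\mathbb R^n$.

*Proof.* *Translations in $H$.* $V=H\cap\mathbb R^n$ is a closed subgroup of $\mathbb R^n$ and normal in $H$. Conjugation by $(A,b)$ acts on translations by $A$, so $V$ is invariant under $\pi(H)$, hence under $K$. Its identity component is a $K$-invariant subspace, so it is $0$ or $\mathbb R^n$. If it is $\mathbb R^n$, then $H=\pi^{-1}(\pi(H))$, and $K\setminus\pi(H)=\pi(G\setminus H)$ is open. So $\pi(H)$ is closed and dense, $\pi(H)=K$ and $H=G$.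

Otherwise $V$ is discrete. The orbits of the connected group $K$ on $V$ are connected, so $K$ fixes $V$ pointwise and $V=0$. Then $\pi|_H$ and $d\pi|_{\mathfrak h}$ are injective. The subspace $d\pi(\mathfrak h)$ is $\mathrm{Ad}(\pi(H))$-invariant, hence $\mathrm{Ad}(K)$-invariant, that is, an ideal of the compact Lie algebra $\mathfrak k$. We show in three cases that $H$ fixes a point $c$.

*(α) $\mathfrak s=[\mathfrak h,\mathfrak h]\neq0$.* Then $\mathfrak s$ is compact semisimple and $\mathrm{Ad}(H)$-invariant, so its connected subgroup $S$ is compact by Weyl's theorem, and normal in $H$. $\mathrm{Fix}(S)$ is a nonempty affine subspace, $H$-invariant by normality, with direction $\mathrm{Fix}(\pi(S))$. This direction is invariant under $\pi(H)$, hence under $K$, and proper since $\pi(S)\ne1$. So it is $0$, and $\mathrm{Fix}(S)=\{c\}$ is fixed by $H$.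

*(β) $\mathfrak h\ne0$ abelian.* An abelian ideal of a compact Lie algebra is central, so $\pi(H^0)\subset Z(K)$. By injectivity of $\pi|_H$, commutators of $H^0$ with $H$ are trivial, so $H^0$ is central in $H$. Take $e\ne g\in H^0$; then $\pi(g)\neq I$. As $\pi(g)$ is central in $K$, $\ker(\pi(g)-I)$ is $K$-invariant and proper, so $0$. Thus $g$ has a unique fixed point $c$. Since $H$ commutes with $g$, it fixes $c$.

*(γ) $\mathfrak h=0$.* Then $H$ is a discrete group of isometries of $\mathbb R^n$. By Bieberbach's theorem (every discrete subgroup of $\mathrm{Isom}(\mathbb R^n)$ has an abelian subgroup of finite index; Ratcliffe, *Foundations of Hyperbolic Manifolds*, §5.4), $H$ has an abelian subgroup $H_1$ of finite index. Then $K=\overline{\pi(H)}$ is a finite union of cosets of $\overline{\pi(H_1)}$. As $K$ is connected, $K=\overline{\pi(H_1)}$ is abelian, and $H$ is abelian by injectivity of $\pi|_H$. As $K\ne1$ and $\pi(H)$ is dense, some $g\in H$ has $\pi(g)\ne I$. Again $\ker(\pi(g)-I)$ is $K$-invariant and proper, so $0$, and the unique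 fixed point of $g$ is fixed by $H$.

So $H\subset K_c$. Then $H$ is compact and $\pi(H)=K$. As $\pi:K_c\to K$ is bijective, $H=K_c$. $\square$

*Proof of Theorem A.* ($\Rightarrow$) The map $(x,h)\mapsto(x,\pi(h))$ makes $f_\theta$ a factor of $f_\beta$, so $f_\theta$ is transitive. If $\beta=(u\circ f)\beta_2u^{-1}$ with $\beta_2$ valued in a compact group $C$, then all $\beta_m(x)$, and for negative times all $\beta_m(f^{-m}x)^{-1}$, lie in the compact set $u(X)\,C\,u(X)^{-1}$. So orbits of $f_\beta$ are bounded and not dense in the noncompact space $X\times G$.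

($\Leftarrow$) Let $f_\theta$ be transitive and $x_0\in X$. By Proposition 11, (Sym) holds. By Lemma 10, $H_{x_0}$ is a closed subgroup containing $\Gamma(x_0)$, and by Lemma 9(ii) its projection is dense in $K$. By Lemma 12, $H_{x_0}=G$ or $H_{x_0}=K_c$. In the first case Lemma 10 gives $H_x=G$ and $T(x,x')=G$ for all $x,x'$, and $f_\beta$ is transitive by Lemma 8(b). In the second case $\Gamma(x_0)$ fixes $c$, and Lemma 9(iii) gives $\beta=(u\circ f)\theta u^{-1}$ with $u$ continuous and $\mathbb R^n$-valued; in particular $\beta$ is cohomologous to a cocycle with values in the compact group $K$. This proves both assertions. $\square$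

## 10. Generating tuples in a semisimple group

From now on $K$ is semisimple. Let $\mathrm{Gen}_k\subset K^k$ be the set of $k$-tuples that topologically generate $K$. A subset of $K$ is *$\delta$-dense* if every point of $K$ is within $\delta$ of it.

**Lemma 13.** (a) There is $\delta>0$ such that every $\delta$-dense closed subgroup of $K$ equals $K$. (b) $\mathrm{Gen}_k$ is open in $K^k$. (c) $\mathrm{Gen}_2$ is dense in $K^2$.

Semisimplicity matters here. In $SO(2)$ the finite cyclic subgroups violate (a), and tuples of rotations of finite order are dense and generate finite groups, so $\mathrm{Gen}_k$ has empty interior.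

*Proof.* (a) Otherwise there are proper closed subgroups $H_i$ that are $1/i$-dense. We show first that their Lie algebras are eventually a fixed ideal, and then exclude the remaining finite groups. Pass to a subsequence with $\dim\mathfrak h_i$ constant and $\mathfrak h_i\to\mathfrak h$ in the Grassmannian. Any $k\in K$ is a limit of $k_i\in H_i$, and $\mathrm{Ad}(k_i)\mathfrak h_i=\mathfrak h_i$, so $\mathrm{Ad}(k)\mathfrak h=\mathfrak h$. Thus $\mathfrak h$ is an ideal, and $\mathfrak k=\mathfrak h\oplus\mathfrak h'$ with $\mathfrak h'$ the orthogonal ideal for an invariant inner product.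

The restrictions $\varphi_i:\mathfrak h_i\to\mathfrak h'$ of the projection are Lie algebra homomorphisms with $\|\varphi_i\|\to0$. As an ideal of $\mathfrak k$, $\mathfrak h$ is semisimple, so $\mathfrak h=[\mathfrak h,\mathfrak h]$. Choose $x_\nu,y_\nu\in\mathfrak h$ such that the $[x_\nu,y_\nu]$ form a basis of $\mathfrak h$, and $x_\nu^i,y_\nu^i\in\mathfrak h_i$ converging to them. For large $i$ the $[x_\nu^i,y_\nu^i]$ form a basis of $\mathfrak h_i$ in which unit vectors have uniformly bounded coefficients. Since $\varphi_i[x_\nu^i,y_\nu^i]=[\varphi_ix_\nu^i,\varphi_iy_\nu^i]$, we get $\|\varphi_i\|\le C\|\varphi_i\|^2$ with $C$ independent of $i$. As $\|\varphi_i\|\to0$, $\varphi_i=0$ for large $i$, that is, $\mathfrak h_i=\mathfrak h$. Also $\mathfrak h\ne\mathfrak k$, as $H_i\ne K$ and $K$ is connected.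

So for large $i$ the group $N=H_i^0$ is independent of $i$, closed and normal in $K$. $\bar K=K/N$ is a nontrivial compact connected semisimple group, and every point of $\bar K$ is a limit of elements of the finite groups $H_i/N$. By Jordan's theorem, applied in a faithful representation of $\bar K$, $H_i/N$ has an abelian subgroup $A_i$ of index at most $J$, with $J$ independent of $i$. Write $H_i/N=\bigcup_{\nu\le J}c_{i,\nu}A_i$. Along a subsequence $c_{i,\nu}\to c_\nu$ for all $\nu$, and $A_i$ converges in the Hausdorff metric to a closed set $A$, which is an abelian subgroup. Every point of $\bar K$ is a limit of elements $c_{i,\nu_i}a_i$ with $a_i\in A_i$; passing to a subsequence with $\nu_i$ constant, it lies in some $c_\nu A$. So $A$ is a closed subgroup of finite index in the connected group $\bar K$. Hence $\bar K=A$ is abelian, a contradiction.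

(b) If $(a_i)\in\mathrm{Gen}_k$, finitely many words in the $a_i^{\pm1}$ form a $\delta/2$-dense set. For nearby tuples the same words are $\delta$-dense; apply (a).

(c) Every element of $K$ lies in a maximal torus, and topological generators are dense in a torus. So the elements $a$ that topologically generate a maximal torus are dense in $K$. Fix such an $a$, with torus $\mathbb T$. There are only finitely many closed connected subgroups $Q\supset\mathbb T$, since the complexified Lie algebra of $Q$ is $\mathfrak t_{\mathbb C}$ plus a sum of root spaces. If $Q\ne K$, the normalizer $N_K(Q)$ is a proper closed subgroup: were $Q$ normal, it would contain all conjugates of $\mathbb T$, that is, $K$. A proper closed subgroup of the connected group $K$ is nowhere dense. Let $b$ avoid these finitely many normalizers, and let $\Gamma=\overline{\langle a,b\rangle}$. Then $\Gamma^0\supset\mathbb T$ and $b\in N_K(\Gamma^0)$, so $\Gamma^0=K$. Such $b$ are dense in $K$. $\square$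

**Definition.** $\mathcal E_k\subset G^k$ is the set of $(g_1,\dots,g_k)$, $g_i=(A_i,b_i)$, with $(A_i)\in\mathrm{Gen}_k$ and without a common fixed point in $\mathbb R^n$.

The pair $(g_0,g_1)$ in $SE(3)$ at the end of Example 2 lies in $\mathcal E_2$.

**Lemma 14.** $\mathcal E_k$ is open in $G^k$, and $\mathcal E_2$ is dense in $G^2$.

*Proof.* A common fixed point $v$ means $b_i=(I-A_i)v$ for all $i$. For $(A_i)\in\mathrm{Gen}_k$ the linear map $v\mapsto((I-A_i)v)_i\in\mathbb R^{nk}$ is injective, because a vector fixed by all $A_i$ is $K$-fixed. So its image is an $n$-dimensional subspace that depends continuously on $(A_i)$, and $\mathcal E_k$ is the set where $(A_i)\in\mathrm{Gen}_k$ and $(b_i)$ is not in this subspace. Openness follows from Lemma 13(b). Density for $k=2$ follows from Lemma 13(c) and $n<2n$. $\square$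

## 11. Transitivity detected by finitely many chains, and the proof of Theorem B

Fix a periodic point $p\in X$. Transitivity is now encoded in finitely many group elements that vary continuously with $\beta$.

**Proposition 15.** $f_\beta$ is transitive if and only if there are finitely many chains from $p$ to $p$ whose elements $(\gamma_1(\beta),\dots,\gamma_k(\beta))$ lie in $\mathcal E_k$.

*Proof.* ($\Leftarrow$) We check the two conditions of Theorem A. The cocycle $(\theta,0)$ satisfies (Sym) by Proposition 11, and all $T^{(\theta,0)}(x,x')$ lie in $K$. By Lemma 10 the closed group $T^{(\theta,0)}(p,p)$ contains the elements of the given chains computed for $(\theta,0)$. These are $\pi(\gamma_i(\beta))$, since $\pi$ is a continuous homomorphism. So $T^{(\theta,0)}(p,p)=K$, and by Lemma 10 $T^{(\theta,0)}(x,x')=K$ for all $x,x'$. By Lemma 8(b), $f_\theta$ is transitive. Since $\Gamma^\beta(p)$ has no common fixed point, $\beta$ is not cohomologous to a cocycle with values in a compact subgroup, by Lemma 9(iv). Apply Theorem A.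

($\Rightarrow$) By Theorem A, $f_\theta$ is transitive and $\beta$ is not cohomologous to $\theta$. So by Lemma 9(ii),(iii), $\pi(\Gamma(p))$ is dense in $K$ and $\Gamma(p)$ has no common fixed point. Choose finitely many $\gamma_i\in\Gamma(p)$ whose rotation parts are $\delta$-dense; by Lemma 13(a) these rotation parts topologically generate $K$. Such $\gamma_i$ have at most one common fixed point, since the difference of two would be $K$-fixed. If there is one, add an element of $\Gamma(p)$ that does not fix it. $\square$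

*Proof of Theorem B, openness.* Let $f_\beta$ be transitive and take the chains of Proposition 15. Their elements depend continuously on the cocycle in $C^s(X,G)$ (Section 7), and $\mathcal E_k$ is open (Lemma 14). So the same chains serve all cocycles near $\beta$, and these are transitive by Proposition 15.

*Proof of Theorem B, density.* We need two chains from $p$ to $p$ whose elements can be moved independently.

**Step 1 (homoclinic points).** *This step constructs two orbits, distinct from each other and from $\mathrm{orb}(p)$, that are asymptotic to $\mathrm{orb}(p)$ in both time directions.* Let $Q\subset X$ be a countable closed $f$-invariant set containing $\mathrm{orb}(p)$. As $X$ is compact without isolated points, it is uncountable. Pick $y\in X\setminus Q$ and $0<\varepsilon\le\delta_1/2$ with $4\varepsilon\le d(y,Q)$, and let $\eta\le\varepsilon$ be a constant that the shadowing theorem gives for $\varepsilon$. By Lemma 1(a) there are orbit segments of lengths $m_1,m_2\ge1$, one from within $\eta/2$ of $p$ to within $\eta/2$ of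 $y$, the other from within $\eta/2$ of $y$ to within $\eta/2$ of $p$. Precede them by the backward orbit $(f^{-j}p)_{j\ge1}$ and follow them by the forward orbit $(f^jp)_{j\ge0}$. The result is an $\eta$-pseudo-orbit. Let $z$ be the shadowing point at the start of the first segment, and $\ell=m_1+m_2$.

Then $d(f^{m_1}z,y)\le\varepsilon+\eta/2\le2\varepsilon<d(y,Q)$, so $f^{m_1}z\notin Q$ and $\mathrm{orb}(z)\cap Q=\emptyset$. Applying Lemma 4 on $[-i,-1]$ and on $[\ell,i]$ and letting $i\to\infty$, we find $c$ with
$$d(f^{-j}z,f^{-j}p)\le c\lambda^j,\qquad d(f^{\ell+j}z,f^jp)\le c\lambda^j\qquad(j\ge0). \tag{8}$$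

With $Q=\mathrm{orb}(p)$ we get $z_1$, with $\ell_1$. By (8) its orbit accumulates only on $\mathrm{orb}(p)$, so $\mathrm{orb}(p)\cup\mathrm{orb}(z_1)$ is closed, countable and invariant. Applying the construction to this set gives $z_2$, with $\ell_2$, on a different orbit. The $z_i$ are not in $\mathrm{orb}(p)$ but are asymptotic to it, so they are not periodic, and their orbits accumulate only on $\mathrm{orb}(p)$. Hence there are disjoint balls $B_i\ni z_i$ such that $B_1\cup B_2$ meets $\mathrm{orb}(p)\cup\mathrm{orb}(z_1)\cup\mathrm{orb}(z_2)$ only in $z_1,z_2$.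

By (8), $p\to z_i$ is a u-step and $f^{\ell_i}z_i\to p$ is an s-step. Together with the d-steps from $z_i$ to $f^{\ell_i}z_i$ they form a chain from $p$ to $p$ with element
$$\chi_i(\beta)=h^s_{f^{\ell_i}z_i,\,p}\;\beta_{\ell_i}(z_i)\;h^u_{p,z_i}.$$

**Step 2 (perturbation at two points).** *This step shows that a small change of $\beta$ near $z_1,z_2$ moves $(\chi_1,\chi_2)$ over an open set.* Let $\phi_i:X\to[0,1]$ be Lipschitz, supported in $B_i$, with $\phi_i(z_i)=1$. For $\xi_1,\xi_2\in\mathrm{Lie}(G)$ put
$$\beta'(x)=\beta(x)\exp\bigl(\phi_1(x)\xi_1+\phi_2(x)\xi_2\bigr).$$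
As $\xi_1,\xi_2\to0$, $\beta'\to\beta$ in $C^s$. On the orbits of $p,z_1,z_2$ the cocycle $\beta'$ differs from $\beta$ only at $z_1,z_2$, where $\beta'(z_i)=\beta(z_i)\exp(\xi_i)$. The element $h^u_{p,z_i}$ involves only values at $f^{-j}z_i$, $j\ge1$, and on $\mathrm{orb}(p)$. The element $h^s_{f^{\ell_i}z_i,p}$ involves only values at $f^jz_i$, $j\ge\ell_i\ge1$, and on $\mathrm{orb}(p)$. So neither changes. Finally $\beta'_{\ell_i}(z_i)=\beta_{\ell_i}(z_i)\exp(\xi_i)$, as $\beta(z_i)$ is the rightmost factor. Hence
$$\chi_i(\beta')=\chi_i(\beta)\,(h^u_{p,z_i})^{-1}\exp(\xi_i)\,h^u_{p,z_i},\qquad i=1,2 .$$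
As $(\xi_1,\xi_2)$ ranges over a small neighbourhood of $0$, the pair $(\chi_1(\beta'),\chi_2(\beta'))$ covers a neighbourhood of $(\chi_1(\beta),\chi_2(\beta))$ in $G^2$.

**Step 3 (conclusion).** *This step picks the perturbation.* Since $\mathcal E_2$ is dense in $G^2$ (Lemma 14), there are $\beta'$ arbitrarily $C^s$-close to $\beta$ with $(\chi_1(\beta'),\chi_2(\beta'))\in\mathcal E_2$. For these, $f_{\beta'}$ is transitive by Proposition 15. This proves Theorem B, and with it Corollary C. $\blacksquare$
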